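# Almost periodic functionals on the Fourier algebra of $SU(2)$, and a product that leaves the space

## Two copies of $\mathbb C^2$: an operator and its square seen by product vectors

Let $SU(2)$ act on $V_1=\mathbb C^2$ by its defining representation $\pi_1$, with orthonormal basis $e_+,e_-$. Then $V_1\otimes V_1=V_2\oplus V_0$, where $V_2$ is the three-dimensional space of symmetric tensors and $V_0$ is spanned by the antisymmetric tensor. Two unit vectors of $V_2$ matter to us:
$$x=e_+\otimes e_+,\qquad y=\tfrac1{\sqrt2}\,(e_+\otimes e_-+e_-\otimes e_+).$$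
The first is the highest weight vector, the second has weight $0$. Let $\varphi$ be the rank-one operator on $V_1\otimes V_1$ given by $\varphi\zeta=\langle\zeta,y\rangle x$. (Inner products are linear in the first variable throughout.) Then $\varphi^2=0$ because $x\perp y$, while $\varphi\varphi^*=\langle\cdot,x\rangle x$ and $\varphi^*\varphi=\langle\cdot,y\rangle y$ are projections.

All four operators $\varphi,\varphi^*,\varphi^*\varphi,\varphi\varphi^*$ have norm $1$. Now look at them only through product vectors. For an operator $T$ on $V_1\otimes V_1$ put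
$$\delta_T=\sup|\langle T(\xi\otimes\eta),\xi'\otimes\eta'\rangle|\qquad\text{over unit vectors }\xi,\xi',\eta,\eta'\in V_1 .$$
Write $\xi=\xi_+e_++\xi_-e_-$ and similarly $\eta$. By Cauchy–Schwarz,
$$|\langle\xi\otimes\eta,y\rangle|\le\tfrac1{\sqrt2}\big(|\xi_+||\eta_-|+|\xi_-||\eta_+|\big)\le\tfrac1{\sqrt2},$$
with equality for $\xi=e_+$, $\eta=e_-$. On the other hand $\langle e_+\otimes e_+,x\rangle=1$. Hence
$$\delta_\varphi=\delta_{\varphi^*}=\tfrac1{\sqrt2},\qquad \delta_{\varphi^*\varphi}=\tfrac12,\qquad \delta_{\varphi\varphi^*}=1 .$$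
The vector $y$ is not a product vector, so product vectors see only a part of anything that involves $y$. The product $\varphi\varphi^*$ passes *through* $y$, but it begins and ends at $x$, which is a product vector, and so it is seen at full size.

Why care about product vectors? If we pair an operator $T$ with a matrix coefficient by $\langle T,\langle\pi(\cdot)\zeta,\zeta'\rangle\rangle=\langle T\zeta,\zeta'\rangle$, then the *product* of the coefficient functions $u=\langle\pi_1(\cdot)\xi,\xi'\rangle$ and $v=\langle\pi_1(\cdot)\eta,\eta'\rangle$ is the coefficient of $\pi_1\otimes\pi_1$ at $\xi\otimes\eta$, $\xi'\otimes\eta'$. So $\delta_T$ is the supremum of $|\langle T,uv\rangle|$ over such $u,v$. Almost periodicity on a Fourier algebra is a condition on the array of numbers $\langle T,uv\rangle$. If the loss factor $1/\sqrt2$ could be driven to $0$ in large representations, there would be a $\varphi$ that this array barely sees and whose product $\varphi\varphi^*$ it sees fully. So we are led to ask whether the almost periodic functionals are closed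 under multiplication at all.

## Orbits in $VN(G)$, and the model case of the circle

Let $G$ be a locally compact group with left regular representation $\lambda$ on $L^2(G)$. The group von Neumann algebra $VN(G)$ is the von Neumann algebra generated by $\lambda(G)$. The Fourier algebra $A(G)$ consists of the coefficient functions of $\lambda$. It is a commutative Banach algebra under pointwise multiplication, and $VN(G)=A(G)^*$ with $\langle\lambda(x),u\rangle=u(x)$. In the weak$^*$ topology $\sigma(VN(G),A(G))$ the span of $\lambda(G)$ is dense, multiplication is separately continuous and the involution is continuous.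

**Definition (module action, orbit).** For $u\in A(G)$ and $\phi\in VN(G)$ let $u\odot\phi\in VN(G)$ be given by $\langle u\odot\phi,v\rangle=\langle\phi,uv\rangle$ for $v\in A(G)$. Put $Orb(\phi)=\{u\odot\phi: u\in A(G),\ \|u\|\le1\}$.

**Definition (almost periodic, weakly almost periodic).** $\phi$ is almost periodic if $Orb(\phi)$ is relatively norm compact in $VN(G)$, and weakly almost periodic if $Orb(\phi)$ is relatively weakly compact in $VN(G)$. The spaces of these functionals are $AP(\hat G)$ and $WAP(\hat G)$.

In other words, with $L_\phi:A(G)\to VN(G)$, $L_\phi u=u\odot\phi$, we have $\phi\in AP(\hat G)$ if and only if $L_\phi$ is a compact operator, and $\phi\in WAP(\hat G)$ if and only if $L_\phi$ is weakly compact. The map $\phi\mapsto L_\phi$ is linear with $\|L_\phi\|\le\|\phi\|$, and compact, respectively weakly compact, operators form a closed subspace. So $AP(\hat G)\subseteq WAP(\hat G)$ are closed subspaces of $VN(G)$.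

**Example (the circle).** For $G=\mathbb T$, Fourier coefficients identify $A(\mathbb T)$ with $\ell^1(\mathbb Z)$ and $VN(\mathbb T)$ with $\ell^\infty(\mathbb Z)$ under pointwise multiplication, with $\langle\phi,u\rangle=\sum_n\phi(n)\hat u(n)$. Since $\langle\phi,uv\rangle=\sum_{m,n}\hat u(m)\hat v(n)\phi(m+n)$,
$$u\odot\phi=\sum_m\hat u(m)\,T_m\phi,\qquad (T_m\phi)(n)=\phi(m+n).$$
So $Orb(\phi)$ contains all translates $T_m\phi$ and lies in their closed absolutely convex hull. By Mazur's theorem, $\phi\in AP$ if and only if the set of translates is relatively norm compact; by the Krein–Šmulian theorem, $\phi\in WAP$ if and only if that set is relatively weakly compact. Three cases by hand: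

- $\phi(n)=\omega^n$ with $|\omega|=1$. Every translate is a unimodular multiple of $\phi$, so $\phi\in AP$.
- $\phi=1_{\{0\}}$. Distinct translates are at distance $1$, so $\phi\notin AP$. The translates $1_{\{-m\}}$ tend weakly to $0$ in $c_0(\mathbb Z)$ as $|m|\to\infty$, hence also in $\ell^\infty(\mathbb Z)$, so $\phi\in WAP$.
- $\phi=1_{\{n\ge0\}}$. With $u_i=z^i$, $v_j=z^{-j}$ we get $\langle u_i\odot\phi,v_j\rangle=1$ if $i\ge j$ and $0$ otherwise, so the two iterated limits are $0$ ($j\to\infty$ first) and $1$ ($i\to\infty$ first). We shall see in the proof of Claim 1 below that relative weak compactness forbids this. So $\phi\notin WAP$.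

**Products on the circle.** Here $T_m(\phi\theta)=T_m\phi\cdot T_m\theta$. If both families of translates are relatively norm compact, so is the set of all products, and $\phi\theta\in AP$. For $WAP$, view $\ell^\infty(\mathbb Z)$ as $C(\beta\mathbb Z)$. Given a sequence $(m_i)$, the Eberlein–Šmulian theorem provides a subsequence along which $T_{m_i}\phi$ and $T_{m_i}\theta$ converge weakly, thus boundedly and pointwise on $\beta\mathbb Z$. The products then converge boundedly and pointwise, hence weakly by dominated convergence, and Eberlein–Šmulian again gives $\phi\theta\in WAP$. Complex conjugation clearly preserves both spaces.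

For every abelian $G$, the spaces $AP(\hat G)$ and $WAP(\hat G)$ are the Fourier transforms of the $C^*$-algebras of almost periodic and of weakly almost periodic functions on the dual group; in particular they are $C^*$-subalgebras of $VN(G)$. The question is whether $AP(\hat G)$, and whether $WAP(\hat G)$, is a $C^*$-subalgebra of $VN(G)$ for *every* locally compact group $G$. The answer is no in both cases, and these are the statements we shall prove.

**Theorem 1.** Let $G$ be a locally compact group containing a closed subgroup isomorphic (as a topological group) to $SU(2)$ or $SO(3)$. Then there is $\varphi\in AP(\hat G)$ with $\varphi^*,\ \varphi^*\varphi\in AP(\hat G)$, $\varphi^2=0$, but $\varphi\varphi^*\notin WAP(\hat G)$. With $\psi=\varphi+\varphi^*$: $\psi=\psi^*\in AP(\hat G)$ and $\psi^2\notin WAP(\hat G)$. Hence neither $AP(\hat G)$ nor $WAP(\hat G)$ is a $C^*$-subalgebra of $VN(G)$; they are not even closed under squares of selfadjoint elements.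

**Theorem 2.**
(a) If $G$ has an abelian subgroup of finite index, $AP(\hat G)$ and $WAP(\hat G)$ are $C^*$-subalgebras of $VN(G)$.
(b) If $G$ is compact with $G_0$ (identity component) non-abelian, or if $G$ is connected locally compact with a non-abelian maximal compact subgroup, the conclusion of Theorem 1 holds.
(c) For a compact Lie group $G$: $AP(\hat G)$ is a $C^*$-algebra $\iff$ $WAP(\hat G)$ is a $C^*$-algebra $\iff$ $G_0$ is a torus. For a compact connected group $G$: $AP(\hat G)$ is a $C^*$-algebra $\iff$ $WAP(\hat G)$ is a $C^*$-algebra $\iff$ $G$ is abelian.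

No classification of all locally compact groups is claimed.

## The Fourier algebra of $SU(2)$ in blocks

Let $H=SU(2)$ or $SO(3)$. The irreducible representations of $H$ are $(\pi_a,V_a)$ with $\dim V_a=a+1$, where $a=0,1,2,\dots$ for $SU(2)$ and only even $a$ occur for $SO(3)$. By Peter–Weyl,
$$VN(H)=\ell^\infty\text{-}\bigoplus_aB(V_a),$$
and $A(H)$ is the $\ell^1$-sum of the trace class spaces of the $V_a$: a function $u\in A(H)$ is $u(g)=\sum_a\mathrm{tr}(\pi_a(g)u_a)$ with $\|u\|=\sum_a\|u_a\|_1$, and $\langle\varphi,u\rangle=\sum_a\mathrm{tr}(\varphi_au_a)$. The coefficient $\langle\pi_a(\cdot)\xi,\xi'\rangle$ corresponds to the rank-one operator $\langle\cdot,\xi'\rangle\xi$, so its norm is $\|\xi\|\,\|\xi'\|$.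

A unitary representation $\pi$ of $H$ is a direct sum of copies of the $\pi_a$. Letting $\varphi\in VN(H)$ act by $\varphi_a$ on each copy of $V_a$ defines an operator $\pi(\varphi)$; the map $\varphi\mapsto\pi(\varphi)$ is a $*$-homomorphism and
$$\langle\varphi,\langle\pi(\cdot)\xi,\xi'\rangle\rangle=\langle\pi(\varphi)\xi,\xi'\rangle .$$
For $u=\langle\pi_a(\cdot)\xi,\xi'\rangle$ and $v=\langle\pi_b(\cdot)\eta,\eta'\rangle$ this gives
$$\langle\varphi,uv\rangle=\langle(\pi_a\otimes\pi_b)(\varphi)\,\xi\otimes\eta,\ \xi'\otimes\eta'\rangle.\tag{1}$$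
Define
$$\delta_\varphi(a,b)=\sup|\langle(\pi_a\otimes\pi_b)(\varphi)\,\xi\otimes\eta,\xi'\otimes\eta'\rangle|$$
over unit vectors $\xi,\xi'\in V_a$, $\eta,\eta'\in V_b$. Since $uv=vu$, we have $\delta_\varphi(a,b)=\delta_\varphi(b,a)$. Replacing $\varphi$ by $\varphi^*$ replaces the operator in (1) by its adjoint and exchanges the roles of $(\xi,\eta)$ and $(\xi',\eta')$, so $\delta_{\varphi^*}=\delta_\varphi$.

**Where the argument from the circle stops.** One would like to repeat the product argument. It is still true that $(\pi_a\otimes\pi_b)(\varphi\theta)=(\pi_a\otimes\pi_b)(\varphi)\,(\pi_a\otimes\pi_b)(\theta)$. But the orbit only knows the values on product vectors. With orthonormal bases $(e_m)$ of $V_a$ and $(f_q)$ of $V_b$,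
$$\langle(\pi_a\otimes\pi_b)(\varphi\theta)\,\xi\otimes\eta,\xi'\otimes\eta'\rangle=\sum_{m,q}\langle(\pi_a\otimes\pi_b)(\theta)\,\xi\otimes\eta,e_m\otimes f_q\rangle\,\langle(\pi_a\otimes\pi_b)(\varphi)\,e_m\otimes f_q,\xi'\otimes\eta'\rangle .$$
If all $V_a$ are one-dimensional, the sum has one term and the product of two entries is an entry of the product; this is what happened on the circle. Here there are $(a+1)(b+1)$ terms, and smallness of each does not make the sum small. In the opening example, for $\varphi\varphi^*$ tested at $e_+\otimes e_+$, two of the four terms are nonzero, each equals $\frac1{\sqrt2}\cdot\frac1{\sqrt2}=\frac12$, and they add up to $1$. The attempt breaks at exactly this sum over intermediate vectors, and the break suggests the counterexample: put $\varphi_n=\langle\cdot,y_n\rangle x_n$ in many blocks $V_n$, where $x_n$ is a highest weight vector and $y_n$ a weight-zero vector. For this we need a test for membership in $AP(\hat H)$, and a proof that inside $V_a\otimes V_b$ the vectors $y_n$ become nearly orthogonal to all product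 vectors.

## Compactness from decay of $\delta_\varphi$

**Lemma 1.** If $\sup_{a,b>N}\delta_\varphi(a,b)\to0$ as $N\to\infty$, then $\varphi\in AP(\hat H)$.

*Proof.* The plan is to write $L=L_\varphi$ as a norm limit of finite-rank operators by cutting off small representations on both sides. Let $R_N:A(H)\to A(H)$ be the projection $(u_a)\mapsto(u_a)_{a\le N}$, which has finite rank. Both $R_N$ and $I-R_N$ are contractive. Writing $R_N^*$ for the Banach space adjoint on $VN(H)$,
$$L-(I-R_N^*)L(I-R_N)=R_N^*L+(I-R_N^*)LR_N$$
has finite rank. For the remaining term,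
$$\langle(I-R_N^*)L(I-R_N)u,v\rangle=\langle\varphi,\ (I-R_N)u\cdot(I-R_N)v\rangle .$$
If $\|u\|\le1$, then $(I-R_N)u$ lies in the unit ball of the $\ell^1$-sum over $a>N$ of trace class spaces. That ball is the closed absolutely convex hull of the rank-one elements of norm one, that is, of the coefficients $\langle\pi_a(\cdot)\xi,\xi'\rangle$ with $a>N$ and unit vectors $\xi,\xi'$. The same holds for $v$. The expression is bilinear and continuous in $(u,v)$, so (1) gives
$$\|(I-R_N^*)L(I-R_N)\|\le\sup_{a,b>N}\delta_\varphi(a,b)\to0 .$$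
So $L$ is a norm limit of finite-rank operators, hence compact. $\square$

**Example.** Let $\varphi$ be the identity on $V_0$ and $0$ in all other blocks. Then $V_0\subset V_a\otimes V_b$ only for $a=b$, and $V_0\subset V_a\otimes V_a$ is spanned by the unit vector $w=(a+1)^{-1/2}\sum_m\pm e_m\otimes f_{-m}$ (weight bases, alternating signs; recurrence (2) below confirms this). For unit vectors, $|\langle\xi\otimes\eta,w\rangle|\le(a+1)^{-1/2}\sum_m|\xi_m||\eta_{-m}|\le(a+1)^{-1/2}$, hence $\delta_\varphi(a,a)\le1/(a+1)$ and $\varphi\in AP(\hat H)$. On the circle the corresponding element $1_{\{0\}}$ was not almost periodic. The gain comes from $w$ being spread evenly over $a+1$ product vectors.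

## Weight-zero vectors in $V_a\otimes V_b$ spread out

We now show that what happened for $V_0$ happens, in a weak but uniform form, for every weight-zero vector. Recall the standard formulas. With $j=a/2$, the space $V_a$ has an orthonormal weight basis $(e_m)$, $m=-j,-j+1,\dots,j$, with
$$J_ze_m=me_m,\qquad J_\pm e_m=\sqrt{(j\mp m)(j\pm m+1)}\;e_{m\pm1},$$
and the Casimir operator acts on $V_a$ as $j(j+1)$. Let $k=b/2\ge j$, and let $(f_q)$ and $K_z,K_\pm$ be the corresponding objects for $V_b$. By Clebsch–Gordan, $V_n\subset V_a\otimes V_b$ with $n=2l$ if and only if $k-j\le l\le k+j$ and $l-(k+j)\in\mathbb Z$, and then with multiplicity one. We consider even $n$, so $l$ is an integer and $j+k\in\mathbb Z$; call such $(a,b,n)$ with $a\le b$ admissible.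

Let $W_n:V_n\to V_a\otimes V_b$ be an isometric intertwiner and $y_n\in V_n$ a unit vector of weight $0$. The vector $W_ny_n$ has weight $0$, hence
$$W_ny_n=\sum_{m=-j}^{j}C_m\,e_m\otimes f_{-m},\qquad\sum_m|C_m|^2=1 .$$
Put
$$\mu(a,b,n)=\max_m|C_m|,\qquad\varepsilon(t)=\sup\{\mu(a,b,n):\ (a,b,n)\text{ admissible},\ t\le a\le b\}.$$
The function $\varepsilon$ is nonincreasing and at most $1$.

**Example ($a=b=2$).** The coefficient vectors $(C_{-1},C_0,C_1)$ for $n=4,2,0$ are, up to phase,
$$\tfrac1{\sqrt6}(1,2,1),\qquad\tfrac1{\sqrt2}(1,0,-1),\qquad\tfrac1{\sqrt3}(1,-1,1).$$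
One checks them in (2) below: here $A_{-1}=A_0=2$ and $D_m=l(l+1)-4+2m^2$. For instance, for $l=2$ the equation at $m=1$ reads $2C_0=4C_1$.

**Lemma 2.** $\varepsilon(t)\to0$ as $t\to\infty$.

*Proof.* The coefficients $C_m$ satisfy a three-term recurrence. If they failed to spread out, a rescaled limit of the recurrence would have a nonzero $\ell^2$ solution; we identify all possible limits and see that none has one.

**Step 1: the recurrence.** We turn the fact that $W_ny_n$ lies in a copy of $V_n$ into equations for $C_m$. The total Casimir operator on $V_a\otimes V_b$ is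
$$j(j+1)+k(k+1)+2J_zK_z+J_+K_-+J_-K_+,$$
and it acts on $W_nV_n$ as $l(l+1)$. On $e_m\otimes f_{-m}$ the term $2J_zK_z$ is $-2m^2$. Also
$$J_+K_-(e_{m-1}\otimes f_{-m+1})=\sqrt{(j-m+1)(j+m)}\sqrt{(k-m+1)(k+m)}\;e_m\otimes f_{-m},$$
$$J_-K_+(e_{m+1}\otimes f_{-m-1})=\sqrt{(j+m+1)(j-m)}\sqrt{(k+m+1)(k-m)}\;e_m\otimes f_{-m}.$$
Comparing coefficients of $e_m\otimes f_{-m}$ we obtain
$$A_mC_{m+1}+A_{m-1}C_{m-1}=D_mC_m\qquad(-j\le m\le j),\tag{2}$$
$$A_m=\sqrt{(j-m)(j+m+1)(k-m)(k+m+1)},\qquad D_m=l(l+1)-j(j+1)-k(k+1)+2m^2 .$$
Here $A_j=A_{-j-1}=0$, and $A_m>0$ for $-j\le m<j$.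

As a check, the case $k=j$, $l=0$ of the last section: $A_m+A_{m-1}=(j-m)(j+m+1)+(j-m+1)(j+m)=2j(j+1)-2m^2=-D_m$, so $C_m=\pm(a+1)^{-1/2}$ with alternating signs solves (2).

**Step 2: symmetry.** We want to be able to assume $m\ge0$. Since $A_m>0$ for $-j\le m<j$, a solution of (2) is determined by $C_{-j}$, so solutions are unique up to scalars. We have $A_{-m-1}=A_m$ and $D_{-m}=D_m$, so the sequence $(C_{-m})_m$ also solves (2). It is therefore a scalar multiple of $(C_m)$, and as the two have the same $\ell^2$ norm the scalar has modulus $1$. Hence $|C_{-m}|=|C_m|$.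

**Step 3: the three regimes.** Suppose the lemma fails. Since $\varepsilon$ is nonincreasing, there are $\delta>0$ and a sequence of admissible data (we suppress its index) with $j\to\infty$, $k\ge j$, and with some $m\ge0$ such that $|C_m|\ge\delta$. Put
$$q=j-m\in\mathbb Z_{\ge0},\qquad d=k-j\in\mathbb Z_{\ge0}.$$
($d$ is an integer since $j+k$ and $2j$ are.) After passing to a subsequence, one of the following holds: (I) $q\to\infty$; (II) $q$ and $d$ are constant; (III) $q$ is constant and $d\to\infty$.

**Step 4: regime I leads to a constant-coefficient recurrence on $\mathbb Z$.** We look at the coefficients near the large one, away from the ends. Let $c^\nu_r=C_{m+r}$ for $r\in\mathbb Z$ (zero if out of range), where $\nu$ is the index of the sequence. By a diagonal argument we may assume $c^\nu_r\to c_r$ for every $r$. By Fatou $\sum|c_r|^2\le1$, and $|c_0|\ge\delta$. Fix $r$. Since $q\to\infty$, $m\ge0$ and $j\to\infty$, the index $m+r$ lies in $[-j,j]$ for large $\nu$, so (2) holds at $m+r$.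

The ratio $A_{m+r}/A_m$ tends to $1$: its square is
$$\frac{j-m-r}{j-m}\cdot\frac{j+m+r+1}{j+m+1}\cdot\frac{k-m-r}{k-m}\cdot\frac{k+m+r+1}{k+m+1},$$
and all four denominators tend to infinity, since $k-m\ge j-m=q$ and $k+m+1\ge j+m+1$.

The diagonal terms vary slowly: from the same inequalities $A_m\ge q(j+m+1)\ge q(m+1)$, so
$$\frac{|D_{m+r}-D_m|}{A_m}=\frac{|4mr+2r^2|}{A_m}\le\frac{4m|r|+2r^2}{q(m+1)}\le\frac{4|r|+2r^2}{q}\to0 .$$

The diagonal terms are bounded: by (2) at $m$, using $|C_m|\ge\delta$ and that all coefficients have modulus at most $1$, $|D_m|/A_m\le(1+A_{m-1}/A_m)/\delta$, which is bounded. Pass to a subsequence with $D_m/A_m\to\kappa\in\mathbb R$.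

Now divide (2) at $m+r$ by $A_m$ and let $\nu\to\infty$:
$$c_{r+1}+c_{r-1}=\kappa c_r\qquad(r\in\mathbb Z).$$
Let $\hat c\in L^2$ of the circle be the function with Fourier coefficients $c_r$. Then $(2\cos\theta-\kappa)\hat c(\theta)=0$ a.e. The first factor has finitely many zeros in a period, so $\hat c=0$ and $c=0$, contradicting $|c_0|\ge\delta$.

**Step 5: coordinates at the edge.** In regimes II and III the large coefficient stays at bounded distance from the end $m=j$, so we index from there. Let $c^\nu_s=C_{j-s}$ for $s\ge0$ (zero if $s>2j$), and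
$$a^\nu_s=A_{j-s-1}=\sqrt{(s+1)(2j-s)(d+s+1)(k+j-s)},\qquad a^\nu_{-1}=0 .$$
For $0\le s\le2j$ equation (2) at $j-s$ reads
$$a^\nu_sc^\nu_{s+1}+a^\nu_{s-1}c^\nu_{s-1}=D_{j-s}c^\nu_s,\qquad D_{j-s}=D_j-4js+2s^2.\tag{3}$$
Pass to a subsequence with $c^\nu_s\to c_s$ for all $s$. Then $c\in\ell^2(\mathbb Z_{\ge0})$ and $|c_q|\ge\delta$.

**Step 6: regime II leads to Laguerre polynomials.** Here $d$ is constant and we divide (3) by $2j$. Since $k+j=2j+d$,
$$\frac{a^\nu_s}{2j}\to\alpha_s:=\sqrt{(s+1)(s+d+1)},\qquad\frac{D_{j-s}-D_j}{2j}=-2s+\frac{s^2}{j}\to-2s .$$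
By (3) at $s=q$ and $|c^\nu_q|\ge\delta$, $|D_{j-q}|/2j\le(a^\nu_q+a^\nu_{q-1})/(2j\delta)$ is bounded, hence so is $D_j/2j$. Pass to a subsequence with $D_j/2j\to\kappa$. In the limit $\alpha_sc_{s+1}+\alpha_{s-1}c_{s-1}=(\kappa-2s)c_s$, that is,
$$\alpha_sc_{s+1}+(2s+d+1)c_s+\alpha_{s-1}c_{s-1}=(\kappa+d+1)c_s\quad(s\ge0),\qquad\alpha_{-1}:=0.\tag{4}$$
Let $w(x)=x^de^{-x}/d!$ on $(0,\infty)$. The Laguerre polynomials satisfy
$$xL^{(d)}_s=-(s+1)L^{(d)}_{s+1}+(2s+d+1)L^{(d)}_s-(s+d)L^{(d)}_{s-1},\qquad\|L^{(d)}_s\|^2_{L^2(w)}=\binom{s+d}{s},$$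
and are orthogonal in $L^2(w)$. Put $p_s=(-1)^sL^{(d)}_s/\|L^{(d)}_s\|_{L^2(w)}$. In the expansion of $xp_s$ the coefficient of $p_{s+1}$ is $(s+1)\sqrt{(s+d+1)/(s+1)}=\alpha_s$ and that of $p_{s-1}$ is $(s+d)\sqrt{s/(s+d)}=\alpha_{s-1}$ for $s\ge1$ (for $s=0$ there is no such term), so
$$xp_s=\alpha_sp_{s+1}+(2s+d+1)p_s+\alpha_{s-1}p_{s-1}.$$
Put $f=\sum_sc_sp_s\in L^2(w)$ and $\kappa'=\kappa+d+1$. Then $\int fxp_s\,w\,dx$ is the left side of (4) and $\int f\kappa'p_s\,w\,dx$ the right side, so
$$\int f\,(x-\kappa')\,p_s\,w\,dx=0\qquad(s\ge0).\tag{5}$$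

**Step 7: regime III leads to Hermite polynomials.** Now $d\to\infty$ and we divide (3) by $N=\sqrt{2jd(k+j)}\to\infty$. Then
$$\frac{a^\nu_s}{N}=\sqrt{(s+1)\,\frac{2j-s}{2j}\,\frac{d+s+1}{d}\,\frac{k+j-s}{k+j}}\to\sqrt{s+1}.$$
Since $k+j\ge2j$, we have $4j/N\le4j/\sqrt{4j^2d}=2/\sqrt d\to0$, so $(D_{j-s}-D_j)/N\to0$. As in Step 6, (3) at $s=q$ shows that $D_{j-q}/N$ is bounded, hence so is $D_j/N$, and we may assume $D_j/N\to\kappa$. In the limit
$$\sqrt{s+1}\,c_{s+1}+\sqrt s\,c_{s-1}=\kappa c_s\qquad(s\ge0).$$
Let $w(x)=(2\pi)^{-1/2}e^{-x^2/2}$ on $\mathbb R$, with orthonormal Hermite polynomials $p_s$, for which $xp_s=\sqrt{s+1}\,p_{s+1}+\sqrt s\,p_{s-1}$. With $f=\sum_sc_sp_s\in L^2(w)$ and $\kappa'=\kappa$ we get (5) again.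

**Step 8: (5) forces $c=0$.** The polynomials $p_0,p_1,\dots$ span all polynomials. So $g=(x-\kappa')fw$, extended by $0$ to $\mathbb R$ in regime II, is orthogonal to every polynomial. For $0<t<\frac12$, Cauchy–Schwarz gives
$$\int e^{t|x|}|g|\,dx\le\|f\|_{L^2(w)}\Big(\int e^{2t|x|}|x-\kappa'|^2w\,dx\Big)^{1/2}<\infty .$$
So $\hat g(z)=\int e^{izx}g(x)\,dx$ is analytic in the strip $|\mathrm{Im}\,z|<t$, and its derivatives at $0$ are $\int(ix)^pg\,dx=0$. Hence $\hat g=0$ and $g=0$ a.e. Since $(x-\kappa')w\ne0$ almost everywhere on the domain of $w$, $f=0$ a.e., and by orthonormality of the $p_s$, $c=0$. This contradicts $|c_q|\ge\delta$. All three regimes are excluded. $\square$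

## A sparse set of representations with a half-graph of sums

We now choose the set $E$ of even $n$ for which $\varphi_n=\langle\cdot,y_n\rangle x_n$. Two demands pull in different directions.

First, $\varphi\varphi^*$ must fail the double limit condition. Testing on highest weight vectors, $\varphi\varphi^*$ behaves like the indicator function of $E$ tested on sums $s+t$. So we want sequences with $s_i+t_j\in E$ exactly when $i<j$. Taking $E$ to be all even numbers would make all these values $1$.

Second, few $n\in E$ may occur in one $V_a\otimes V_b$. The estimate below is $\delta_\varphi(a,b)^2\le|E_{ab}|\,\varepsilon(a)^2$, where $E_{ab}$ is the set of $n\in E$ that occur. If $E$ were all even numbers, then $|E_{aa}|=a+1$, while $\mu(a,a,n)^2\ge1/(a+1)$ always, since $\sum_m|C_m|^2=1$ has $a+1$ terms. The bound would never fall below $1$. So $E$ must be sparse, at a speed dictated by the decay of $\varepsilon$, about which Lemma 2 gives no rate.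

**The choice.** By Lemma 2 choose even integers $r_1\ge4$, $r_{q+1}\ge4r_q$, with
$$\varepsilon(r_q/4)^2\le q^{-3}\qquad(q\ge1),$$
and put
$$s_i=r_{2i},\qquad t_j=r_{2j+1},\qquad E=\{s_i+t_j:\ 1\le i<j\}.$$
If $p<q$, then $r_q<r_p+r_q<2r_q<r_{q+1}$. So a sum of two distinct $r$'s determines $q$, then $p$. As $s$'s have even index and $t$'s odd index, $(i,j)\mapsto s_i+t_j$ is injective on all pairs, and
$$s_i+t_j\in E\iff i<j .\tag{6}$$
Every $n\in E$ is even and positive. So $V_n$ is a representation of $SU(2)$ and of $SO(3)$, it has a unit highest weight vector $x_n$ and a unit weight-zero vector $y_n$, and $x_n\perp y_n$. Define $\varphi=(\varphi_n)\in VN(H)$ by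
$$\varphi_n\zeta=\langle\zeta,y_n\rangle x_n\ (n\in E),\qquad\varphi_n=0\ (n\notin E).$$
Then $\|\varphi\|=1$, $\varphi^2=0$, and
$$\varphi\varphi^*=\bigoplus_{n\in E}\langle\cdot,x_n\rangle x_n,\qquad\varphi^*\varphi=\bigoplus_{n\in E}\langle\cdot,y_n\rangle y_n .$$

**Claim 1.** $\varphi\varphi^*\notin WAP(\hat H)$.

*Proof.* We exhibit a half-graph in the array $\langle\varphi\varphi^*,u_iv_j\rangle$. For even $s$ let $x_s$ be a unit highest weight vector of $V_s$, and let $u_i=\langle\pi_{s_i}(\cdot)x_{s_i},x_{s_i}\rangle$, $v_j=\langle\pi_{t_j}(\cdot)x_{t_j},x_{t_j}\rangle$, of norm $1$ in $A(H)$. The vector $x_{s_i}\otimes x_{t_j}$ is a unit vector killed by the raising operator, of weight $(s_i+t_j)/2$. So it is a highest weight vector generating a copy of $V_n$, $n=s_i+t_j$, and $u_iv_j$ is the highest weight coefficient of $\pi_n$. By (6),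
$$\langle u_i\odot\varphi\varphi^*,v_j\rangle=\langle\varphi\varphi^*,u_iv_j\rangle=\langle(\varphi\varphi^*)_nx_n,x_n\rangle=\begin{cases}1,&i<j,\\0,&i\ge j.\end{cases}$$
Hence
$$\lim_i\lim_j\langle u_i\odot\varphi\varphi^*,v_j\rangle=1\ne0=\lim_j\lim_i\langle u_i\odot\varphi\varphi^*,v_j\rangle .$$
By Grothendieck's double limit criterion $Orb(\varphi\varphi^*)$ is not relatively weakly compact. We recall the argument for the direction needed. Put $T_i=u_i\odot\varphi\varphi^*$ and suppose that $(T_i)$ has a weak cluster point $T$ in $VN(H)$. For each $j$, $\langle T,v_j\rangle$ is a cluster point of $(\langle T_i,v_j\rangle)_i$, which converges to $0$; so $\langle T,v_j\rangle=0$. Let $F\in VN(H)^*$ be a weak$^*$ cluster point of the bounded sequence $(v_j)\subset A(H)\subset VN(H)^*$. For each $i$, $F(T_i)=\lim_j\langle T_i,v_j\rangle=1$. Since $T$ is a weak cluster point of $(T_i)$, $F(T)=1$; since $F$ is a weak$^*$ cluster point of $(v_j)$, $F(T)=0$. This is a contradiction. $\square$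

(The same argument settles $1_{\{n\ge0\}}$ on the circle, where the two limits are interchanged.)

**Claim 2.** $\varphi,\ \varphi^*,\ \varphi^*\varphi\in AP(\hat H)$.

*Proof.* We verify the hypothesis of Lemma 1.

**Step 1: a bound for $\delta$.** Let $a\le b$ and
$$E_{ab}=\{n\in E:\ b-a\le n\le a+b,\ n\equiv a+b\bmod2\},$$
the set of $n\in E$ with $V_n\subset V_a\otimes V_b$. With $W_n$ as in the previous section,
$$(\pi_a\otimes\pi_b)(\varphi)=\sum_{n\in E_{ab}}\langle\cdot,W_ny_n\rangle\,W_nx_n .$$
The $W_nx_n$ lie in different isotypic components, so they are orthonormal. For unit vectors, Cauchy–Schwarz and Bessel's inequality for $\xi'\otimes\eta'$ give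
$$|\langle(\pi_a\otimes\pi_b)(\varphi)\,\xi\otimes\eta,\xi'\otimes\eta'\rangle|\le\Big(\sum_{n\in E_{ab}}|\langle\xi\otimes\eta,W_ny_n\rangle|^2\Big)^{1/2}.$$
Writing $\xi=\sum\xi_me_m$ and $\eta=\sum\eta_qf_q$,
$$|\langle\xi\otimes\eta,W_ny_n\rangle|\le\max_m|C_m|\sum_m|\xi_m||\eta_{-m}|\le\mu(a,b,n)\le\varepsilon(a).$$
Therefore
$$\delta_\varphi(a,b)^2\le|E_{ab}|\,\varepsilon(a)^2.\tag{7}$$
The same bound holds for $\delta_{\varphi^*\varphi}(a,b)^2$, by replacing $W_nx_n$ with the orthonormal vectors $W_ny_n$; and $\delta_{\varphi^*}=\delta_\varphi$.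

**Step 2: counting $E_{ab}$.** We bound $|E_{ab}|$ by a quantity that $\varepsilon(a)$ can beat, using that $E_{ab}$ lies in an interval of length $2a$. For $4a\ge r_1$ let $Q(a)=\max\{q:r_q\le4a\}$. We show: *if $|E_{ab}|\ge2$, then $Q(a)$ is defined and $|E_{ab}|\le Q(a)^2$.* Let $j$ be the largest index such that some $s_i+t_j\in E_{ab}$ with $i<j$.

- Suppose $E_{ab}$ also contains some $s_{i'}+t_{j'}$ with $i'<j'<j$. Then $s_{i'}+t_{j'}<2t_{j'}\le t_j/8$, because $t_j\ge16t_{j'}$. Two elements of $E_{ab}$ differ by at most $2a$, so $2a\ge t_j-t_j/8$ and $a\ge t_j/4$. Thus $r_{2j+1}=t_j\le4a$, so $2j+1\le Q(a)$. The elements of $E_{ab}$ come from pairs $i'<j'\le j$, so $|E_{ab}|\le j^2\le Q(a)^2$.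
- Otherwise all elements of $E_{ab}$ are $s_{i'}+t_j$ with the same $j$. Let $i$ be the largest first index that occurs. There are at least two elements, so another index $i'\le i-1$ occurs, and $2a\ge s_i-s_{i-1}\ge\frac{15}{16}s_i$, because $s_i\ge16s_{i-1}$. Hence $a\ge s_i/4$, so $2i\le Q(a)$ and $|E_{ab}|\le i\le Q(a)^2$.

**Step 3: conclusion.** Let $r_1/4\le a\le b$. Since $a\ge r_{Q(a)}/4$ and $\varepsilon$ is nonincreasing, $\varepsilon(a)^2\le\varepsilon(r_{Q(a)}/4)^2\le Q(a)^{-3}$. If $|E_{ab}|\le1$, (7) gives $\delta_\varphi(a,b)^2\le\varepsilon(a)^2$; if $|E_{ab}|\ge2$, it gives $\delta_\varphi(a,b)^2\le Q(a)^2Q(a)^{-3}$. So in all cases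
$$\delta_\varphi(a,b)^2\le\max\{\varepsilon(a)^2,\ Q(a)^{-1}\}.$$
The right side depends only on $a=\min(a,b)$ and tends to $0$ as $a\to\infty$, since $Q(a)\to\infty$. By the symmetry of $\delta_\varphi$ the hypothesis of Lemma 1 holds. The same bound holds for $\varphi^*$ and $\varphi^*\varphi$. $\square$

**Theorem 1 for $G=H$.** Let $\psi=\varphi+\varphi^*\in AP(\hat H)$. Since $\varphi^2=(\varphi^*)^2=0$, $\psi^2=\varphi\varphi^*+\varphi^*\varphi$. If $\psi^2$ were in $WAP(\hat H)$, then so would be $\varphi\varphi^*=\psi^2-\varphi^*\varphi$, because $\varphi^*\varphi\in AP(\hat H)\subseteq WAP(\hat H)$. This contradicts Claim 1. So for $H=SU(2)$ or $SO(3)$ neither $AP(\hat H)$ nor $WAP(\hat H)$ is closed under multiplication, which already answers both questions negatively.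

## Passing between a closed subgroup and the group

Let $H\le G$ be a closed subgroup, now of an arbitrary locally compact group. We compare orbits in $VN(H)$ and $VN(G)$.

**Step 1: the embedding.** By Herz's restriction theorem (C. Herz, *Harmonic synthesis for subgroups*, Ann. Inst. Fourier 23 (1973)), $r:A(G)\to A(H)$, $r(u)=u|_H$, is a contractive algebra homomorphism onto $A(H)$, and the quotient norm is the norm of $A(H)$. Let $\iota=r^*:VN(H)\to VN(G)$ be its Banach space adjoint. It is isometric and weak$^*$-continuous, and $\iota\lambda_H(h)=\lambda_G(h)$ because $\langle\iota\lambda_H(h),u\rangle=u(h)$. On $\mathrm{span}\,\lambda_H(H)$ the map $\iota$ is multiplicative and $*$-preserving. This span is weak$^*$-dense, multiplication is separately weak$^*$-continuous and the involution is weak$^*$-continuous, so $\iota$ is a $*$-homomorphism. Its range is $\iota VN(H)=(\ker r)^\perp$, which is weak$^*$-closed and equals the weak$^*$-closed span of $\lambda_G(H)$.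

**Step 2: orbits.** For $u,v\in A(G)$ and $\phi\in VN(H)$,
$$\langle u\odot\iota\phi,v\rangle=\langle\phi,r(u)r(v)\rangle=\langle r(u)\odot\phi,r(v)\rangle,\qquad\text{so}\quad u\odot\iota\phi=\iota(r(u)\odot\phi).$$
Since $r$ maps the unit ball of $A(G)$ into that of $A(H)$, and onto a set containing the open unit ball,
$$\iota\big(\tfrac12Orb_H(\phi)\big)\subseteq Orb_G(\iota\phi)\subseteq\iota\big(Orb_H(\phi)\big).$$

**Step 3: compactness.** The map $\iota$ is isometric, so it is a homeomorphism onto its closed range for the norm topologies. It is also one for the weak topologies, since by Hahn–Banach the weak topology of a closed subspace is the restricted one, and a closed subspace is weakly closed. Hence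
$$\phi\in AP(\hat H)\iff\iota\phi\in AP(\hat G),\qquad\phi\in WAP(\hat H)\iff\iota\phi\in WAP(\hat G).\tag{8}$$

**End of the proof of Theorem 1.** Let $H\le G$ be closed and isomorphic to $SU(2)$ or $SO(3)$, and let $\varphi,\psi$ be the elements of $VN(H)$ constructed above. Since $\iota$ is a $*$-homomorphism and (8) holds, $\iota\varphi$ and $\iota\psi$ have all the properties claimed in Theorem 1. $\blacksquare$

## An abelian subgroup of finite index

Here we prove Theorem 2(a). The idea is to cut $VN(G)$ into finitely many translates of $VN(H)$ with $H$ abelian and normal, and to import the abelian case.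

**Step 1: a good subgroup.** Let $B\le G$ be abelian of finite index. Its closure is abelian, closed and of finite index, hence open, as its complement is a finite union of closed cosets. A subgroup of finite index has finitely many conjugates, so intersecting those of the closure yields an open normal abelian subgroup $H$ of finite index. Write $G=\bigsqcup_{i=1}^nHg_i$, and let $\mathcal P$ denote $AP$ or $WAP$.

**Step 2: translation invariance.** For $g\in G$ let $(R_gu)(x)=u(xg)$. Then
$$\langle\phi\lambda(g),u\rangle=\langle\phi,R_gu\rangle:$$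
for $\phi=\lambda(x)$ both sides are $u(xg)$, and both are weak$^*$-continuous in $\phi$. So $R_g$ is the predual of right multiplication by a unitary, and it is an isometric algebra automorphism of $A(G)$. From
$$\langle\phi\lambda(g),uv\rangle=\langle\phi,R_gu\cdot R_gv\rangle=\langle(R_gu)\odot\phi,R_gv\rangle$$
we get $u\odot(\phi\lambda(g))=((R_gu)\odot\phi)\lambda(g)$, hence $Orb(\phi\lambda(g))=Orb(\phi)\lambda(g)$ and $\mathcal P(\hat G)\lambda(g)=\mathcal P(\hat G)$. The same argument with $u\mapsto u(g\,\cdot)$ gives $\lambda(g)\mathcal P(\hat G)=\mathcal P(\hat G)$.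

**Step 3: decomposition.** We show
$$\mathcal P(\hat G)=\sum_{i=1}^n\iota\mathcal P(\hat H)\,\lambda(g_i).\tag{9}$$
The inclusion $\supseteq$ follows from (8) and Step 2. For $\subseteq$, note that $1_H$ is a continuous positive definite function with value $1$ at the identity, as $H$ is an open subgroup, and each $1_{Hg_i}$ is a translate of it. So multiplication by $1_{Hg_i}$ maps $A(G)$ to itself with $\|1_{Hg_i}u\|\le\|u\|$. For $\phi\in VN(G)$ define $\phi_i\in VN(G)$ by $\langle\phi_i,u\rangle=\langle\phi,1_{Hg_i}u\rangle$. Since $\sum_i1_{Hg_i}=1$, $\phi=\sum_i\phi_i$.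

Let $\phi\in\mathcal P(\hat G)$. Then $u\odot\phi_i=(1_{Hg_i}u)\odot\phi$, so $Orb(\phi_i)\subseteq Orb(\phi)$ and $\phi_i\in\mathcal P(\hat G)$. By Step 2, $\phi_i\lambda(g_i^{-1})\in\mathcal P(\hat G)$. Moreover
$$\langle\phi_i\lambda(g_i^{-1}),u\rangle=\langle\phi,\ 1_{Hg_i}R_{g_i^{-1}}u\rangle,$$
and the function $x\mapsto1_{Hg_i}(x)u(xg_i^{-1})$ vanishes if $u$ vanishes on $H$. So $\phi_i\lambda(g_i^{-1})\in(\ker r)^\perp=\iota VN(H)$, and by (8) it lies in $\iota\mathcal P(\hat H)$. Thus $\phi_i\in\iota\mathcal P(\hat H)\lambda(g_i)$, which proves (9).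

**Step 4: products and adjoints.** For $\phi,\theta\in\mathcal P(\hat H)$,
$$\iota(\phi)\lambda(g_i)\cdot\iota(\theta)\lambda(g_k)=\iota(\phi)\,\big[\lambda(g_i)\iota(\theta)\lambda(g_i)^{-1}\big]\,\lambda(g_ig_k).$$
The bracket lies in $\mathcal P(\hat G)$ by Step 2. It lies in $\iota VN(H)$, because conjugation by $\lambda(g_i)$ is weak$^*$-continuous and maps $\lambda(h)$ to $\lambda(g_ihg_i^{-1})$, where $g_ihg_i^{-1}\in H$ by normality. By (8) the bracket is in $\iota\mathcal P(\hat H)$. Since $H$ is abelian, $\mathcal P(\hat H)$ is a $C^*$-algebra, so the product lies in $\iota\mathcal P(\hat H)\lambda(g_ig_k)\subseteq\mathcal P(\hat G)$. Likewise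
$$(\iota(\phi)\lambda(g_i))^*=\lambda(g_i^{-1})\iota(\phi^*)\in\mathcal P(\hat G),$$
because $\phi^*\in\mathcal P(\hat H)$ and $\mathcal P(\hat G)$ is invariant under left translation. By (9), $\mathcal P(\hat G)$ is closed under products and adjoints. It is norm closed, so it is a $C^*$-subalgebra of $VN(G)$. This proves (a). $\blacksquare$

## Compact and connected groups

**Proof of Theorem 2(b).** By Theorem 1 we only have to find a closed copy of $SU(2)$ or $SO(3)$ in $G$.

**Step 1: compact connected groups.** Let $K$ be compact, connected and non-abelian. By the structure theorem for compact connected groups (Hofmann–Morris, *The Structure of Compact Groups*, Ch. 9), there is a continuous surjective homomorphism $f:Z\times\prod_iS_i\to K$ with $Z$ compact connected abelian, the $S_i$ simply connected compact simple Lie groups, and $\ker f$ totally disconnected and central. As $K$ is non-abelian, at least one factor $S=S_i$ occurs. A root of $S$ gives a homomorphism $SU(2)\to S$ with kernel contained in the center $\{\pm1\}$. Its image $M$ is a closed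 subgroup of $S$ isomorphic to $SU(2)$ or to $SU(2)/\{\pm1\}=SO(3)$. Now $M\cap\ker f$ is central in $M$, so it is trivial or, if $M\cong SU(2)$, possibly $\{\pm1\}$. Hence $f(M)\cong M/(M\cap\ker f)$ is isomorphic to $SU(2)$ or $SO(3)$; the isomorphism is topological by compactness, and $f(M)$ is compact, hence closed in $K$.

**Step 2: the two situations.** If $G$ is compact with $G_0$ non-abelian, take $K=G_0$. If $G$ is connected with a non-abelian maximal compact subgroup, take that subgroup as $K$; it is connected by Iwasawa (*On some types of topological groups*, Ann. of Math. 50 (1949)) together with the Montgomery–Zippin/Yamabe theorem that connected locally compact groups are pro-Lie. In both situations $K$ is closed in $G$, so $f(M)$ is a closed subgroup of $G$ and Theorem 1 applies. $\blacksquare$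

**Proof of Theorem 2(c).** Let $G$ be a compact Lie group. Then $G_0$ is open, and by compactness it has finite index. If $G_0$ is abelian, it is a compact connected abelian Lie group, that is, a torus, and by (a) both $AP(\hat G)$ and $WAP(\hat G)$ are $C^*$-algebras. If $G_0$ is not abelian, it is not a torus, and by (b) neither space is a $C^*$-algebra. This gives both equivalences for compact Lie groups.

Let $G$ be compact and connected. If $G$ is abelian, both spaces are $C^*$-algebras by the abelian case (or by (a) with the subgroup $G$ itself). If $G$ is not abelian, then $G_0=G$ is non-abelian, and by (b) neither space is a $C^*$-algebra. $\blacksquare$
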